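\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{example}[theorem]{Example}


\title{Deleting few edges so that no two vertices\\ have exactly one common neighbor}

\begin{abstract}
We prove that from every graph on $n$ vertices one can delete $o(n^2)$ edges so that, in the remaining graph, any two vertices have either no common neighbor or at least two. More generally, ``at least two'' can be replaced by ``more than $K$'' for every fixed $K$, and even for some $K=K(n)\to\infty$. The proof combines a two-scale version of the Frieze--Kannan weak regularity lemma with a greedy deletion whose cascade is controlled by counting in the original graph. We also show that $n^2e^{-c\sqrt{\log n}}$ deletions can be necessary, and that ``more than $K$'' cannot be replaced by ``at least $cn$'', nor by ``more than $ne^{-c\sqrt{\log n}}$'' for small $c$.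
\end{abstract}

\section{The question and the results}

For a graph $G=(V,E)$ and $x\in V$ let $N_G(x)=\{u\in V:\{u,x\}\in E\}$, and let
\[
\operatorname{cod}_G(x,y)=|N_G(x)\cap N_G(y)|
\]
be the \emph{codegree} of $x,y\in V$. We allow $x=y$, in which case the codegree is the degree. The subject of this paper is the following conjecture, stated in \cite{source}.

\begin{conjecture}
One can remove $o(n^2)$ edges from any graph $G$ on $n$ vertices such that the obtained graph $G'$ has the following property: for every $x,y\in V$ either $N_{G'}(x)\cap N_{G'}(y)=\emptyset$ or $|N_{G'}(x)\cap N_{G'}(y)|>1$.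
\end{conjecture}

Here ``one can remove $o(n^2)$ edges'' means that there is a function $f(n)=o(n^2)$ such that for every $n$ and every $n$-vertex graph at most $f(n)$ deletions suffice. For $x\ne y$ the property says that every path $xzy$ with two edges lies in a $4$-cycle $xzyw$. The question concerns dense graphs only, since from a graph with $o(n^2)$ edges we may delete everything.

A pair of vertices with exactly one common neighbor can be repaired by deleting one edge, but there may be of order $n^2$ such pairs, so repairing them one by one could cost as much as the whole graph. The following fact is quoted in \cite{source}: for fixed $k$, one can remove $o(n^2)$ edges from any $G$ so that any two vertices with at most $k$ common neighbors \emph{in $G$} have none in the new graph. This does not settle the conjecture, because the deletions lower other codegrees. They may create new pairs with a single common neighbor; repairing these creates further ones, and so on. The conjecture asks whether this cascade can be stopped. The next example shows how it can run away, and also how to prevent it.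

\begin{example}\label{ex:cascade}
Let $m\ge3$ and take $K_{2,m}$ with classes $\{a_1,a_2\}$ and $\{b_1,\dots,b_m\}$. All its codegrees, degrees included, are $0$, $2$ or $m$. Now suppose that some earlier operation deletes the edge $a_1b_1$. Then each pair $b_1,b_i$ with $i\ge2$ has exactly one common neighbor, $a_2$. If we repair these pairs by deleting the edges $b_ia_2$ for all $i\ge2$, then every $b_i$ is left with exactly one neighbor, that is, with degree $1$, and in the end all edges must go. If instead we notice that $b_1$ has lost half of its neighbors and delete its remaining edge $b_1a_2$, then $K_{2,m-1}$ is left and we are done.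
\end{example}

The lesson is that a vertex that has lost a sizable part of its edges should be given up entirely. Our main result shows that, after suitable preparation, this policy works; in particular, the conjecture is true.

Let $T(0)=1$ and $T(h+1)=2^{T(h)}$, and for $a>0$ let $\log^*a=\min\{h\in\mathbb Z_{\ge0}:T(h)\ge a\}$. Logarithms without a base are natural.

\begin{theorem}\label{thm:main}
For all $0<\varepsilon\le1$ and all integers $K\ge1$ there is $n_0(\varepsilon,K)$ such that from every graph $G$ on $n\ge n_0(\varepsilon,K)$ vertices one can delete at most $6\varepsilon n^2$ edges so that in the resulting graph $G'$ all $x,y\in V$ (also $x=y$) satisfy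
\[
\operatorname{cod}_{G'}(x,y)=0\quad\text{or}\quad \operatorname{cod}_{G'}(x,y)>K .
\]
One may take $n_0(\varepsilon,K)=T(\lceil C\varepsilon^{-5}+\log^*K\rceil)$ with an absolute constant $C$.
\end{theorem}

\emph{The conjecture follows.} Let $f(n)$ be the maximum, over all $n$-vertex graphs, of the least number of deletions needed for $K=1$; it is finite because we may delete all edges. Theorem~\ref{thm:main} gives $\limsup f(n)/n^2\le6\varepsilon$ for every $\varepsilon>0$, so $f(n)=o(n^2)$. The quoted fact follows in the same way with $K=k$: if $\operatorname{cod}_G(x,y)\le K$, then $\operatorname{cod}_{G'}(x,y)\le K$, hence it is $0$.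

Some lower bound on $n$ is needed in Theorem~\ref{thm:main}: if $2\le n\le K+1$, then no codegree exceeds $K$, so all edges must be deleted, and $K_n$ has at least $n^2/4$ of them, which is more than $6\varepsilon n^2$ if $\varepsilon<1/24$. Since the bound on $n_0$ is explicit, $K$ may grow with $n$.

\begin{corollary}\label{cor:growing}
There is an absolute constant $C'$ such that from every $n$-vertex graph ($n\ge2$) one can delete at most $C'n^2/(\log^*n)^{1/5}$ edges so that all codegrees become $0$ or larger than $K(n)$, where $K(n)=T(\lfloor\frac12\log^*n\rfloor)\to\infty$.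
\end{corollary}

In the other direction there are two limits.

\begin{theorem}\label{thm:limits}
\textup{(a)} There is an absolute constant $c$ such that, even for $K=1$, for all large $n$ some $n$-vertex graph needs at least $n^2e^{-c\sqrt{\log n}}$ deletions.

\textup{(b)} For every $0<\varepsilon\le1/110$ there are $c_\varepsilon>0$ and, for all $n$ large in terms of $\varepsilon$, an $n$-vertex graph $H$ with at least $n^2/110$ edges such that every subgraph of $H$ with at least $\varepsilon n^2$ edges has vertices $x\ne y$ whose codegree in the subgraph lies in $[1,\,ne^{-c_\varepsilon\sqrt{\log n}}]$. Consequently, in the conjecture ``$>1$'' cannot be replaced by ``$\ge cn$'' for any fixed $c>0$, nor by ``$>ne^{-c\sqrt{\log n}}$'' with $c>0$ a sufficiently small absolute constant.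
\end{theorem}

Section~\ref{sec:toy} proves a special case, where the graph looks random, in which the whole mechanism is visible. Sections~\ref{sec:reg}--\ref{sec:greedy} prove Theorem~\ref{thm:main} for all large $n$, Section~\ref{sec:tower} bounds $n_0$ and derives Corollary~\ref{cor:growing}, and Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}.

\section{The mechanism in a random-like graph}\label{sec:toy}

Let $G$ have $n$ vertices, and let $g:V\times V\to\{0,1\}$ be its adjacency function. The \emph{cut norm} of a function $u:V\times V\to\mathbb R$ is
\[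
\|u\|_\square=n^{-2}\max_{S,T\subseteq V}\Big|\sum_{x\in S,\,z\in T}u(x,z)\Big| .
\]
A small cut norm will be exploited only through the following inequality.

\begin{lemma}\label{lem:cut}
If $b:V\to[0,1]$, then $\displaystyle\sum_{x\in V}\Big|\sum_{z\in V}u(x,z)b(z)\Big|\le2\|u\|_\square n^2$.
\end{lemma}

\begin{proof}
For $S\subseteq V$ the sum $\sum_{x\in S}\sum_z u(x,z)b(z)$ is an affine function of each single value $b(z)\in[0,1]$. So its maximum and its minimum over all $b$ are attained at functions with values in $\{0,1\}$, and its absolute value is at most $\|u\|_\square n^2$. Apply this to the set $S$ of those $x$ for which the inner sum is nonnegative, and to its complement.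
\end{proof}

Suppose now that $g$ is close in cut norm to a constant $p$. Then few pairs have codegree much below $p^2n$, and this is all we need to know about $G$.

\begin{proposition}\label{prop:toy}
Let $K\ge1$ be an integer, $0<p\le1$, $0<\delta\le p^6/(4096K)$ and $n>4K/p^2$. If $\|g-p\|_\square\le\delta$, then one can delete at most $264K\delta p^{-4}n^2$ edges from $G$ so that all codegrees become $0$ or larger than $K$.
\end{proposition}

\begin{proof}
Write $u=g-p$. Call $(x,y)\in V\times V$ \emph{bad} if $\operatorname{cod}_G(x,y)<p^2n/2$. Since
\[
g(x,z)g(y,z)-p^2=u(x,z)g(y,z)+p\,u(y,z),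
\]
summing over $z$ shows that a bad pair satisfies
\[
\Big|\sum_zu(x,z)g(y,z)\Big|+\Big|\sum_zp\,u(y,z)\Big|>\frac{p^2n}2 .
\]
By Lemma~\ref{lem:cut}, the first terms sum to at most $2\delta n^2$ over $x$ for fixed $y$, and the second terms to at most $2\delta n^2$ over $y$ for fixed $x$. The total over all pairs is at most $4\delta n^3$, so there are at most $\beta n^2$ bad pairs, where $\beta=8\delta/p^2$.

Put $\lambda=p^2/8$ and repeat the following operations, one at a time, as long as possible.
\begin{itemize}
\item[(R1)] If some vertex $x$ has at least one edge left but has lost more than $\lambda n$ of its edges in $G$, delete all its remaining edges.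
\item[(R2)] If (R1) is not applicable and some $x,y$ (possibly equal) have current codegree between $1$ and $K$, delete the edges from $x$ to all common neighbors of $x$ and $y$.
\end{itemize}
Each operation deletes an edge, so the process ends, and in the end every codegree is $0$ or larger than $K$.

\emph{Deletions by} (R2). When (R2) is applied to $x,y$, both have an edge left. Since (R1) is not applicable, each has lost at most $\lambda n$ edges. If $(x,y)$ were not bad, the current codegree would be at least $p^2n/2-2\lambda n=p^2n/4>K$. So $(x,y)$ is bad. After the operation the codegree of $x,y$ is $0$ forever, so (R2) is applied at most $\beta n^2$ times and deletes at most $K\beta n^2$ edges.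

\emph{Deletions by} (R1). Let $X$ be the set of vertices to which (R1) has been applied so far. We claim that always $|X|\le\lambda n/2$. Otherwise consider the first moment when this fails. Each $x\in X$ had lost more than $\lambda n$ edges just before (R1) was applied to it. At that time at most $\lambda n/2$ vertices had been subjected to (R1), so at most $\lambda n/2$ of the lost edges at $x$ were deleted by (R1), applied to their other endpoint. Hence more than $\lambda n/2$ were deleted by (R2). An edge is counted in this way for at most two vertices $x$, so
\begin{equation}\label{eq:toy}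
|X|\cdot\frac{\lambda n}2\le2K\beta n^2 .
\end{equation}
But $|X|\cdot\lambda n/2>\lambda^2n^2/4\ge2K\beta n^2$, because $\beta=8\delta/p^2\le p^4/(512K)=\lambda^2/(8K)$. This contradiction proves the claim. With the claim proved, the same count gives \eqref{eq:toy} at the end of the process, so $|X|\le4K\beta n/\lambda$, and (R1) deletes at most $|X|n\le4K\beta n^2/\lambda$ edges.

Altogether at most $K\beta n^2(1+4/\lambda)=\frac{8K\delta}{p^2}\big(1+\frac{32}{p^2}\big)n^2\le264K\delta p^{-4}n^2$ edges are deleted.
\end{proof}

The point is that (R1) keeps the current graph close enough to $G$ that every use of (R2) exposes a pair that was already bad \emph{in $G$}. So the cost of (R2) is bounded in advance, however long the cascade runs, and this in turn limits (R1).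

For a general graph, the constant $p$ must be replaced by a function that is constant between the parts of a partition. This causes two complications.
\begin{itemize}
\item Losses must be counted separately in each part $V_j$: a vertex may have lost few edges overall, but most of its edges to one small part.
\item The cost of (R2) must be small compared with the number of vertex pairs in a \emph{single} $V_i\times V_j$, which for $k$ parts may be only of order $n^2/k^2$. If $\delta$ is the error in cut norm, the count of bad pairs, now carried out for each $j$, will give about $k^2\delta n^2$, so we need $\delta\ll k^{-4}$. The weak regularity lemma does not provide this directly: it gives error $\delta$ with a number of parts that may be as large as $4^{1/\delta^2}$.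
\end{itemize}
We shall therefore use two partitions: a coarse one with $k$ parts for bookkeeping, and a refinement of it with error $\delta\ll k^{-4}$. Then $G$ need not be random-like between coarse parts. But we can arrange that, outside a small part of $V\times V$ and of the sparse coarse pairs, the density on the fine scale is at least half of the density on the coarse scale, and this is enough.

\section{Two scales of weak regularity}\label{sec:reg}

For functions on $V\times V$ we use the normalized inner product $\langle u,v\rangle=n^{-2}\sum_{x,z}u(x,z)v(x,z)$ and the norm $\|u\|_2=\langle u,u\rangle^{1/2}$. For a partition $P=\{V_1,\dots,V_k\}$ of $V$ into nonempty parts, let $d(V_i,V_j)$ be the average of $g$ on $V_i\times V_j$ (also for $i=j$), and let $g_P$ be the function equal to $d(V_i,V_j)$ on $V_i\times V_j$. It is symmetric, with values in $[0,1]$, and it is the orthogonal projection of $g$ to the space of functions that are constant on all $V_i\times V_j$. Hence $\langle g-g_P,v\rangle=0$ for all $v$ in this space, and if $Q$ refines $P$, then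
\begin{equation}\label{eq:pyth}
\|g_Q\|_2^2=\|g_P\|_2^2+\|g_Q-g_P\|_2^2 .
\end{equation}

\begin{lemma}[Frieze--Kannan]\label{lem:FK}
For every partition $P$ and every $\delta>0$ there is a refinement $Q$ of $P$ with $|Q|\le|P|\,4^{1/\delta^2}$ and $\|g-g_Q\|_\square\le\delta$.
\end{lemma}

\begin{proof}
Start with $Q=P$. As long as $\|g-g_Q\|_\square>\delta$, choose $S,T\subseteq V$ with $|\langle g-g_Q,1_{S\times T}\rangle|>\delta$ and replace $Q$ by its common refinement $Q'$ with $S$ and $T$, cutting each part into at most four. As $S$ and $T$ are unions of parts of $Q'$, we have $\langle g-g_{Q'},1_{S\times T}\rangle=0$. By the Cauchy--Schwarz inequality,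
\[
\delta<|\langle g-g_Q,1_{S\times T}\rangle|=|\langle g_{Q'}-g_Q,1_{S\times T}\rangle|\le\|g_{Q'}-g_Q\|_2 .
\]
By \eqref{eq:pyth} the quantity $\|g_Q\|_2^2\in[0,1]$ grows by more than $\delta^2$ in each step, so there are at most $1/\delta^2$ steps.
\end{proof}

Fix $0<\varepsilon\le1$ and an integer $K\ge1$. The parameters, where $k\ge1$ is real, are
\[
\lambda=\frac{\varepsilon^2}{64},\qquad \tau=\frac\lambda{16},\qquad \eta=\frac{\varepsilon^3\tau}4=\frac{\varepsilon^5}{2^{12}},\qquad \delta(k)=\frac{\varepsilon^9}{2^{22}Kk^4},\qquad \beta(k)=\frac{64k^2\delta(k)}{\varepsilon^3}=\frac{\lambda^2\varepsilon^2}{16Kk^2}.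
\]
(Both sides of the last equality are $\varepsilon^6/(2^{16}Kk^2)$.) As in Section~\ref{sec:toy}, $\lambda$ is the tolerated loss and $\beta$ bounds the bad configurations; $\tau$ and $\eta$ measure the discrepancy between the two scales. Let $s=\lceil1/\eta\rceil$, $\kappa_0=1$, $\kappa_{i+1}=\kappa_i4^{1/\delta(\kappa_i)^2}$ and $\kappa=\kappa_s$.

The two scales are found by iterating Lemma~\ref{lem:FK}, each time with an error that is small in terms of the current number of parts, until the energy $\|g_P\|_2^2$ hardly increases.

\begin{lemma}\label{lem:two}
There are a partition $P=\{V_1,\dots,V_k\}$ of $V$ with $k\le\kappa$ and a refinement $Q$ of $P$ with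
\[
\|g-g_Q\|_\square\le\delta(k)\qquad\text{and}\qquad\|g_Q-g_P\|_2^2\le\eta .
\]
\end{lemma}

\begin{proof}
Let $P_0=\{V\}$, and let $P_{i+1}$ be the refinement of $P_i$ given by Lemma~\ref{lem:FK} with $\delta=\delta(|P_i|)$. Since $\delta(\cdot)$ is decreasing, induction gives $|P_i|\le\kappa_i$. By \eqref{eq:pyth} the increments $\|g_{P_{i+1}}-g_{P_i}\|_2^2=\|g_{P_{i+1}}\|_2^2-\|g_{P_i}\|_2^2$ for $0\le i<s$ are nonnegative with sum at most $1$. So one of them is at most $1/s\le\eta$. For this $i$ take $P=P_i$ and $Q=P_{i+1}$; then $k=|P_i|\le\kappa_i\le\kappa$.
\end{proof}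

From now on fix such $P$ and $Q$, write $\delta=\delta(k)$, $\beta=\beta(k)$ and $u=g-g_Q$, and assume
\begin{equation}\label{eq:n}
n>32K\kappa/\varepsilon^3 .
\end{equation}

\section{Cleaning, and the count of bad triples}\label{sec:clean}

Small parts, sparse pairs, and pairs on which the two scales disagree cannot be controlled, so we delete their edges first. Disagreement is recorded by the symmetric set
\[
D=\{(x,z)\in V\times V:\ g_P(x,z)\ge\varepsilon,\ g_Q(x,z)<\tfrac12g_P(x,z)\}.
\]
On $D$ we have $|g_Q-g_P|\ge\varepsilon/2$, so $\|g_Q-g_P\|_2^2\le\eta$ gives $|D|\le4\eta n^2/\varepsilon^2$.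

Call an ordered pair $(i,j)$ (with $i=j$ allowed) \emph{active} if
\[
|V_i|,|V_j|\ge\frac{\varepsilon n}k,\qquad d(V_i,V_j)\ge\varepsilon,\qquad|D\cap(V_i\times V_j)|\le\tau|V_i||V_j| .
\]
This is symmetric in $i$ and $j$. If $(i,j)$ is active, call $x\in V_i$ \emph{$j$-typical} if at most $|V_j|/4$ vertices $z\in V_j$ satisfy $(x,z)\in D$. Each vertex of $V_i$ that is not $j$-typical contributes more than $|V_j|/4$ pairs to $D\cap(V_i\times V_j)$, so
\begin{equation}\label{eq:atypical}
\text{for active $(i,j)$, at most $4\tau|V_i|$ vertices of $V_i$ are not $j$-typical.}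
\end{equation}

Let $G_1$ be the graph of those edges $xz$ of $G$ for which, with $x\in V_i$ and $z\in V_j$, the pair $(i,j)$ is active, $x$ is $j$-typical and $z$ is $i$-typical.

\begin{lemma}\label{lem:clean}
$G_1$ is obtained from $G$ by deleting at most $4\varepsilon n^2$ edges.
\end{lemma}

\begin{proof}
Every deleted edge is of one of four kinds.
\begin{itemize}
\item It meets a part smaller than $\varepsilon n/k$. Such parts contain at most $\varepsilon n$ vertices altogether, which meet at most $\varepsilon n^2$ edges.
\item It runs between $V_i$ and $V_j$ with $d(V_i,V_j)<\varepsilon$. There are at most $\sum_{i,j}\varepsilon|V_i||V_j|=\varepsilon n^2$ such edges.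
\item It runs between $V_i$ and $V_j$ with $d(V_i,V_j)\ge\varepsilon$ and $|V_i||V_j|<|D\cap(V_i\times V_j)|/\tau$. There are at most $|D|/\tau\le\frac{4\eta}{\varepsilon^2\tau}n^2=\varepsilon n^2$ such edges.
\item It is an edge $xz$ with $x\in V_i$, $z\in V_j$, $(i,j)$ active and $x$ not $j$-typical (after exchanging the names of the endpoints if necessary). By \eqref{eq:atypical} there are at most $\sum_{i,j}4\tau|V_i||V_j|\le4\tau n^2\le\varepsilon n^2$ of these.\qedhere
\end{itemize}
\end{proof}

We now generalize the bad pairs of Section~\ref{sec:toy}. Consider triples $(x,y,j)$ with $x\in V_i$, $y\in V_{i'}$ (possibly $x=y$) such that $(i,j)$ and $(i',j)$ are active and both $x$ and $y$ are $j$-typical. Call such a triple \emph{bad} if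
\[
|N_G(x)\cap N_G(y)\cap V_j|<\frac{\varepsilon^2}{16}|V_j| .
\]
This refers to the original graph $G$, not to $G_1$: the process below compares the current graph with $G$.

\begin{lemma}\label{lem:bad}
There are at most $\beta n^2$ bad triples.
\end{lemma}

\begin{proof}
Let $(x,y,j)$ be bad, with $x\in V_i$ and $y\in V_{i'}$. As $x$ and $y$ are $j$-typical, at least half of the vertices $z\in V_j$ satisfy $(x,z),(y,z)\notin D$. Since $g_P(x,z)=d(V_i,V_j)\ge\varepsilon$, for these $z$ we have $g_Q(x,z)\ge\frac12d(V_i,V_j)\ge\varepsilon/2$, and in the same way $g_Q(y,z)\ge\varepsilon/2$. Hence $\sum_{z\in V_j}g_Q(x,z)g_Q(y,z)\ge\frac{\varepsilon^2}8|V_j|$, while $\sum_{z\in V_j}g(x,z)g(y,z)<\frac{\varepsilon^2}{16}|V_j|$. Since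
\[
g(x,z)g(y,z)-g_Q(x,z)g_Q(y,z)=u(x,z)g(y,z)+g_Q(x,z)u(y,z),
\]
it follows that
\begin{equation}\label{eq:badtriple}
\Big|\sum_{z\in V_j}u(x,z)g(y,z)\Big|+\Big|\sum_{z\in V_j}g_Q(x,z)u(y,z)\Big|>\frac{\varepsilon^2}{16}|V_j|\ge\frac{\varepsilon^3n}{16k} .
\end{equation}
For fixed $y,j$, Lemma~\ref{lem:cut} with $b(z)=1_{V_j}(z)g(y,z)$ shows that the first terms sum to at most $2\delta n^2$ over all $x\in V$. For fixed $x,j$, the same lemma with $b(z)=1_{V_j}(z)g_Q(x,z)$ shows that the second terms sum to at most $2\delta n^2$ over all $y\in V$. So the left side of \eqref{eq:badtriple}, summed over all $x,y\in V$ and all $j$, is at most $4k\delta n^3$, and there are at most $4k\delta n^3\cdot\frac{16k}{\varepsilon^3n}=\beta n^2$ bad triples.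
\end{proof}

\section{The greedy deletion}\label{sec:greedy}

Start from $G_1$. At any moment let $N_j(x)$ be the set of current neighbors of $x$ in $V_j$, and let
\[
L_j(x)=|N_G(x)\cap V_j|-|N_j(x)|
\]
be the number of edges from $x$ to $V_j$ lost so far, including those lost in the cleaning. Repeat the following, one operation at a time, as long as possible.
\begin{itemize}
\item[(R1)] If some $(x,j)$ has $N_j(x)\ne\emptyset$ and $L_j(x)>\lambda|V_j|$, delete all edges from $x$ to $V_j$.
\item[(R2)] If (R1) is not applicable and some $x,y$ (possibly equal) have current codegree between $1$ and $K$, delete the edges from $x$ to all common neighbors of $x$ and $y$; these are at most $K$ edges.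
\end{itemize}
Each operation deletes an edge, so the process stops, and in the final graph $G'$ all codegrees are $0$ or larger than $K$. It remains to count the deletions.

\begin{lemma}\label{lem:R2}
\textup{(R2)} deletes at most $K\beta n^2\le\varepsilon n^2$ edges.
\end{lemma}

\begin{proof}
Suppose that (R2) is applied to $x\in V_i$ and $y\in V_{i'}$, and let $z\in V_j$ be a common neighbor. As $xz$ and $yz$ are edges of $G_1$, the pairs $(i,j)$ and $(i',j)$ are active and $x,y$ are $j$-typical. Moreover $N_j(x)$ and $N_j(y)$ are nonempty, so $L_j(x),L_j(y)\le\lambda|V_j|$, as (R1) is not applicable. If $(x,y,j)$ were not bad, the current codegree of $x,y$ would be at least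
\[
\Big(\frac{\varepsilon^2}{16}-2\lambda\Big)|V_j|=\frac{\varepsilon^2}{32}|V_j|\ge\frac{\varepsilon^3n}{32k}>K
\]
by \eqref{eq:n}, the only place where $n$ must be large. This is impossible, so $(x,y,j)$ is bad. After the operation the codegree of $x,y$ is $0$ forever, so each unordered pair $\{x,y\}$ is used at most once, and different applications yield different bad triples. By Lemma~\ref{lem:bad}, (R2) is applied at most $\beta n^2$ times and deletes at most $K\beta n^2=\frac{\lambda^2\varepsilon^2}{16k^2}n^2\le\varepsilon n^2$ edges.
\end{proof}

We turn to (R1). It is applied to each $(x,j)$ at most once, since afterwards $N_j(x)=\emptyset$. When it is applied, with $x\in V_i$, there is still an edge of $G_1$ from $x$ to $V_j$, so $(i,j)$ is active and $x$ is $j$-typical. For active $(i,j)$ let $X_{ij}$ be the set of those $x\in V_i$ to which (R1) has been applied so far with index $j$. An edge from $V_i$ to $V_j$ can be removed by (R1) from either side, so the sets $X_{ij}$ and $X_{ji}$ affect each other. We therefore bound all of them simultaneously, by looking at the first violation.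

\begin{lemma}\label{lem:R1}
At every moment $|X_{ij}|\le\frac\lambda4|V_i|$ for all active $(i,j)$. Hence \textup{(R1)} deletes at most $\varepsilon n^2$ edges.
\end{lemma}

\begin{proof}
Suppose that the first statement is false, consider the first operation after which some $|X_{ij}|>\frac\lambda4|V_i|$, and fix this $(i,j)$. Let $x\in X_{ij}$ and look at the moment just before (R1) was applied to $(x,j)$. At that moment all the bounds still held, so in particular $|X_{ji}|\le\frac\lambda4|V_j|$. Also $L_j(x)>\lambda|V_j|$. Each lost edge $xz$, $z\in V_j$, was deleted in one of three ways.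
\begin{itemize}
\item In the cleaning. As $(i,j)$ is active and $x$ is $j$-typical, $z$ is not $i$-typical. By \eqref{eq:atypical} there are at most $4\tau|V_j|=\frac\lambda4|V_j|$ such edges.
\item By (R1). It was not yet applied to $(x,j)$, so it was applied to $(z,i)$, and $z\in X_{ji}$. There are at most $\frac\lambda4|V_j|$ such edges.
\item By (R2). This accounts for all the others, hence for more than $\frac\lambda2|V_j|$ edges.
\end{itemize}
Summing over $x\in X_{ij}$ we count each edge deleted by (R2) at most twice (twice only if $i=j$). By Lemma~\ref{lem:R2},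
\[
|X_{ij}|\cdot\frac\lambda2|V_j|\le2K\beta n^2 .
\]
On the other hand, since the parts of an active pair have at least $\varepsilon n/k$ vertices,
\[
|X_{ij}|\cdot\frac\lambda2|V_j|>\frac{\lambda^2}8|V_i||V_j|\ge\frac{\lambda^2\varepsilon^2}{8k^2}n^2=2K\beta n^2,
\]
a contradiction. This proves the first statement. An application of (R1) with index $j$ deletes at most $|V_j|$ edges, so (R1) deletes at most $\sum_{(i,j)}|X_{ij}||V_j|\le\frac\lambda4\sum_{i,j}|V_i||V_j|=\frac\lambda4n^2\le\varepsilon n^2$ edges, where the first sum is over active pairs.
\end{proof}

By Lemmas~\ref{lem:clean}, \ref{lem:R2} and \ref{lem:R1} at most $4\varepsilon n^2+\varepsilon n^2+\varepsilon n^2=6\varepsilon n^2$ edges are deleted. This proves Theorem~\ref{thm:main} for all $n>32K\kappa/\varepsilon^3$, and $\kappa$ depends only on $\varepsilon$ and $K$.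

Both scales were used in the proof of Lemma~\ref{lem:R1}: the last inequality needs a cut norm error of order $k^{-4}$, as announced in Section~\ref{sec:toy}, and the bound on the edges lost in the cleaning needs the fraction $4\tau$ of atypical vertices to be below the tolerated loss $\lambda$, which is why $g_Q$ had to be close to $g_P$ in $\|\cdot\|_2$.

\section{The size of $n_0$, and growing $K$}\label{sec:tower}

Each of the $s=O(\varepsilon^{-5})$ steps in the definition of $\kappa$ raises the height of a tower of twos by at most two; this gives the bound on $n_0$.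

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Let $A=2^{44}K^2\varepsilon^{-18}$, so that $1/\delta(k)^2=Ak^8$, and let $m_i=\max(\kappa_i,A)\ge2^{44}$. By the definition of $\kappa_{i+1}$,
\[
\log_2\kappa_{i+1}=\log_2\kappa_i+2A\kappa_i^8\le m_i+2m_i^9\le3m_i^9\le2^{m_i},
\]
so $m_{i+1}\le2^{2^{m_i}}$. Since $m_0=A\le T(\log^*A)$, induction gives $m_s\le T(2s+\log^*A)$. As $32K/\varepsilon^3\le A\le m_s$ and $\kappa=\kappa_s\le m_s$,
\[
\frac{32K\kappa}{\varepsilon^3}\le m_s^2<2^{m_s}\le T(2s+\log^*A+1).
\]
So every $n\ge T(2s+\log^*A+1)$ satisfies \eqref{eq:n}, and it remains to bound the argument of $T$. Let $B=2^{44}\varepsilon^{-18}$ and $a=\max(B,K)$. Then $A=BK^2\le a^3\le2^a$ because $a\ge2^{44}$, so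
\[
\log^*A\le\log^*a+1\le\log^*K+\log^*B+1 .
\]
By induction $T(h)\ge2^h$, so $\log^*B\le\log_2B+1=45+18\log_2(1/\varepsilon)\le63\varepsilon^{-5}$, using $\log_2t\le t$ and $\varepsilon\le1$. Finally $2s\le2/\eta+2=2^{13}\varepsilon^{-5}+2$. Altogether
\[
2s+\log^*A+1\le2^{13}\varepsilon^{-5}+63\varepsilon^{-5}+4+\log^*K\le C\varepsilon^{-5}+\log^*K
\]
with $C=2^{14}$, and $T$ is increasing. So $n_0=T(\lceil C\varepsilon^{-5}+\log^*K\rceil)$ is admissible.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:growing}]
Let $C\ge1$ be as in Theorem~\ref{thm:main} and $L=\log^*n\ge1$. Put $C'=6(4C)^{1/5}$.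

If $L<4C$, then $C'n^2/L^{1/5}>6n^2$, and we may delete all edges.

If $L\ge4C$, put $\varepsilon=(4C/L)^{1/5}\le1$ and $K=K(n)=T(\lfloor L/2\rfloor)$. Then $C\varepsilon^{-5}=L/4$ and $\log^*K=\lfloor L/2\rfloor$, so
\[
\lceil C\varepsilon^{-5}+\log^*K\rceil\le\lceil3L/4\rceil\le L-1,
\]
the last step because $L\ge4$. By the minimality in the definition of $\log^*n$ we have $T(L-1)<n$. So Theorem~\ref{thm:main} applies, and at most $6\varepsilon n^2=C'n^2/L^{1/5}$ deletions suffice.
\end{proof}

\section{Limits}\label{sec:limits}

\begin{proof}[Proof of Theorem~\ref{thm:limits}\textup{(a)}]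
The idea is to pack many edge-disjoint paths with two edges, each the only such path between its ends. By Behrend \cite{behrend} there is an absolute constant $c_0$ such that for all large $N$ there is a set $S\subseteq[N]=\{1,\dots,N\}$ with $|S|\ge Ne^{-c_0\sqrt{\log N}}$ for which $2s'=s+s''$ with $s,s',s''\in S$ implies $s=s'=s''$. Let $n$ be large and $N=\lfloor n/6\rfloor$, and take disjoint copies $X$, $Y$, $Z$ of $[N]$, $[2N]$, $[3N]$. Join $x\in X$ and $z\in Z$ if $z-x=2s$ for some $s\in S$, and join $y\in Y$ and $z\in Z$ if $z-y\in S$. Add isolated vertices to reach $n$ vertices.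

For $(x,s)\in X\times S$ let $y=x+s\in Y$. Then $z=x+2s\in Z$ is a common neighbor of $x$ and $y$, since $z-y=s$. Any common neighbor lies in $Z$ and has the form $z'=x+2s'=y+s''$ with $s',s''\in S$; then $2s'=s+s''$, hence $s'=s$ and $z'=z$. So $\operatorname{cod}(x,y)=1$. For $K=1$ this codegree must become $0$, and therefore $xz$ or $yz$ has to be deleted.

The $N|S|$ paths $xzy$ obtained in this way are pairwise edge-disjoint: the edge $xz$ determines $x$ and $s=(z-x)/2$, and the edge $yz$ determines $s=z-y$ and $x=y-s$. So at least
\[
N|S|\ge N^2e^{-c_0\sqrt{\log N}}\ge\Big(\frac n{12}\Big)^2e^{-c_0\sqrt{\log n}}\ge n^2e^{-(c_0+1)\sqrt{\log n}}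
\]
deletions are needed when $n$ is large.
\end{proof}

For part (b) we want a dense graph in which every large vertex neighborhood, and every large subset of one, contains two vertices of tiny codegree. We join vertices of the discrete cube that are slightly positively correlated. Two nearly antipodal vertices then have few common neighbors, and every dense set in the cube contains two nearly antipodal vertices. We need the following two facts.
\begin{itemize}
\item \emph{Hoeffding's inequality:} if $\xi_1,\dots,\xi_\ell$ are independent and uniform in $\{\pm1\}$ and $t\ge0$, then $\Pr[\sum\xi_i\ge t]\le e^{-t^2/(2\ell)}$, and by symmetry $\Pr[\sum\xi_i\le-t]\le e^{-t^2/(2\ell)}$.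
\item \emph{Kleitman's theorem} \cite{kleitman}: if $r\ge0$ is an integer and $2r<m$, then a subset of the $m$-dimensional cube with Hamming diameter at most $2r$ has at most $\sum_{i\le r}\binom mi$ elements.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:limits}\textup{(b)}]
Given a large $n$, let $m$ be the integer with $2^{m+1}\le n<2^{m+2}$. Let $A$ and $B$ be disjoint copies of $\{\pm1\}^m$, and join $x\in A$ and $z\in B$ if $\langle x,z\rangle\ge\sqrt m$, where $\langle\cdot,\cdot\rangle$ is now the standard inner product in $\mathbb R^m$. Adding isolated vertices to reach $n$ vertices gives $H$. For fixed $x$ and uniformly random $z$ the products $x_iz_i$ are independent uniform signs, so by the central limit theorem $e(H)/4^m\to\Pr[\mathcal N(0,1)\ge1]>0.158$. As $4^m>n^2/16$, for large $n$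
\[
e(H)\ge0.158\cdot4^m\ge\frac{0.158}{16}\,n^2\ge\frac{n^2}{110} .
\]

Put $M=\sqrt{2\log(1/\varepsilon)}\ge1$ and assume that $m\ge M^2$. Let $H'\subseteq H$ have at least $\varepsilon n^2\ge4\varepsilon\cdot4^m$ edges. Averaging over the $2^m$ vertices of $B$, some $z\in B$ has $|N_{H'}(z)|\ge4\varepsilon2^m$. Let $r=\lfloor(m-M\sqrt m)/2\rfloor$; then $r\ge0$ and $2r<m$. Now $2^{-m}\sum_{i\le r}\binom mi$ is the probability that at most $r$ of $m$ random signs are $+1$, that is, that their sum is at most $2r-m\le-M\sqrt m$. By Hoeffding's inequality,
\[
\sum_{i\le r}\binom mi\le2^me^{-M^2/2}=\varepsilon2^m<|N_{H'}(z)| .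
\]
By Kleitman's theorem there are $x,y\in N_{H'}(z)\subseteq A$ at Hamming distance at least $2r+1\ge1$. So $x\ne y$, and the set $I$ of coordinates where $x$ and $y$ agree satisfies
\[
|I|\le m-2r-1\le M\sqrt m+1\le2M\sqrt m .
\]

Let $w$ be a common neighbor of $x$ and $y$ in $H$. Then $w\in B$, and as the coordinates outside $I$ cancel,
\[
2\sum_{i\in I}x_iw_i=\langle x,w\rangle+\langle y,w\rangle\ge2\sqrt m .
\]
Since $w=z$ is such a vertex, $I\ne\emptyset$. Applying Hoeffding's inequality to the signs $x_iw_i$, $i\in I$, for uniformly random $w$, the number of such $w$ is at most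
\[
2^m\exp\Big(-\frac m{2|I|}\Big)\le2^m\exp\Big(-\frac{\sqrt m}{4M}\Big).
\]
For large $n$ we have $m\ge\log_2n-2\ge\frac12\log n$, so $\sqrt m/(4M)\ge\sqrt{\log n}/(6M)$. Together with $z\in N_{H'}(x)\cap N_{H'}(y)$ and $2^m\le n$ this gives
\[
1\le\operatorname{cod}_{H'}(x,y)\le\operatorname{cod}_H(x,y)\le ne^{-c_\varepsilon\sqrt{\log n}}\qquad\text{with }c_\varepsilon=\frac1{6M} .
\]

For the last sentence of the theorem let $\varepsilon=1/220$ and take the corresponding graphs $H$. Let $0<c\le c_{1/220}$. If all codegrees of a subgraph of $H$ are $0$ or larger than $ne^{-c\sqrt{\log n}}\ge ne^{-c_{1/220}\sqrt{\log n}}$, then by what we have proved it has fewer than $n^2/220$ edges, so more than $n^2/110-n^2/220=n^2/220$ edges were deleted. As $cn>ne^{-c_{1/220}\sqrt{\log n}}$ for every fixed $c>0$ and large $n$, the version with ``$\ge cn$'' fails on the same graphs.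
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The Maximum Number of Edges in a Minimal Graph of Diameter 2},
\texttt{https://old.renyi.hu/\textasciitilde furedi/PUBS3/}\\
\texttt{furedi\_091\_The-maximum-number-of-edges-in-a-minimal-graph-of-diameter-2.pdf}.

\bibitem{behrend}
Behrend, Proc.\ Nat.\ Acad.\ Sci.\ USA \textbf{32}, 1946.

\bibitem{kleitman}
Kleitman, J.\ Combin.\ Theory \textbf{1} (1966), 209--214.

\end{thebibliography}

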